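# Covering numbers of finite groups: $\sigma$-elementary groups are monolithic and primitive

## 1. The theorem on $\sigma$-elementary groups

All groups in these notes are finite.

**Theorem A.** Every nonabelian $\sigma$-elementary group is monolithic and primitive.

**Theorem B.**

1. A $\sigma$-elementary group with nontrivial centre (in particular an abelian one) is $C_p\times C_p$ for a prime $p$.
2. For every noncyclic $G$, $\sigma(G)$ is the minimum of $\sigma(X)$ over the quotients $X$ of $G$ that are isomorphic to some $C_p\times C_p$ or are nonabelian, monolithic, primitive and $\sigma$-elementary.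
3. $\sigma(G_1\times G_2)=\min\{\sigma(G_1),\sigma(G_2),p+1\}$, where $p$ is the least prime dividing both $|G_1/G_1'|$ and $|G_2/G_2'|$ (the term $p+1$ is omitted if there is none).
4. If $G$ is $\sigma$-elementary with a nonabelian minimal normal subgroup $N=S_1\times\dots\times S_k$ ($S_i$ simple), then $N_G(S_1)/S_1C_G(S_1)$ is cyclic, and some $g\in G$ permutes the $S_i$ in a $k$-cycle with $g^k$ generating this cyclic group.

Theorem A is the main theorem: it says that a conjecture of Detomi and Lucchini is true. The question is posed in "Covering Numbers Of Rings With Unity", https://prclare.people.wm.edu/GAG/GAG_211020_Swartz.pdf. Theorem B collects complements that are not needed for Theorem A. Now the words.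

**Definition (cover, covering number).** A *cover* of $G$ is a collection of proper subgroups whose set-theoretic union is $G$. The *covering number* $\sigma(G)$ is the smallest size of a cover. If $G$ has no cover we put $\sigma(G)=\infty$.

A cyclic group has no cover, since a generator lies in no proper subgroup. A noncyclic group is covered by its cyclic subgroups. So $\sigma(G)=\infty$ exactly when $G$ is cyclic. No group is a union of two proper subgroups $H,K$: neither would contain the other, and for $x\in H\setminus K$, $y\in K\setminus H$ the product $xy$ is in neither. So $\sigma(G)\ge3$. For example $\sigma(C_p\times C_p)=p+1$: the $p+1$ subgroups of order $p$ partition the nonidentity elements, and they are the only nontrivial proper subgroups, so all are needed.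

Covers lift: the preimage in $G$ of a cover of $G/M$ is a cover of $G$. Hence always
$$\sigma(G)\le\sigma(G/M)\qquad(M\trianglelefteq G). \tag{1.1}$$

**Definition ($\sigma$-elementary).** $G$ is *$\sigma$-elementary* if it has a cover and $\sigma(G)<\sigma(G/N)$ for every nontrivial normal subgroup $N$.

So a $\sigma$-elementary group is one whose covering number is not inherited from a proper quotient. The group $C_p\times C_p$ is an example, since its proper quotients are cyclic; every noncyclic simple group is another.

**Definition (monolithic, primitive).** $G$ is *monolithic* if it has a unique minimal normal subgroup. It is *primitive* if it has a faithful primitive permutation action (transitive, preserving no nontrivial partition); equivalently, if it has a maximal subgroup with trivial core. The *core* $L_G$ of $L\le G$ is the largest normal subgroup of $G$ inside $L$.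

For instance $S_3$ is monolithic (with minimal normal subgroup $A_3$) and primitive (a subgroup of order $2$ is maximal with trivial core). The group $S_3\times S_3$ is not monolithic.

The converse of Theorem A fails. Let $G=\mathrm{Aut}(A_6)$. Then $C_G(A_6)=1$, so no minimal normal subgroup other than $A_6$ exists (it would centralize $A_6$), and $G$ is monolithic. If $P$ is a Sylow $3$-subgroup of $A_6$, the Frattini argument gives $N_G(P)A_6=G$, and $N_G(P)\neq G$; a maximal subgroup containing $N_G(P)$ does not contain $A_6$, so it has trivial core and $G$ is primitive. But $G/A_6\cong C_2^2$, so $\sigma(G)=3=\sigma(G/A_6)$, and $G$ is not $\sigma$-elementary.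

**What is used.** The classification of finite simple groups enters only through facts about a nonabelian simple group $S$: the orders of $\mathrm{Out}(S)$; that $|S|\ge60$, with $|S|\in\{60,168\}$ if $|S|<256$; and that $4$ divides $|S|$. The rest is elementary group theory. We write $x^g=g^{-1}xg$, and recall:

- Dedekind's law: if $U\le L$, then $L\cap UK=U(L\cap K)$.
- Two distinct minimal normal subgroups meet trivially and commute elementwise. A minimal normal subgroup is elementary abelian, or a direct product $N=S_1\times\dots\times S_k$ of isomorphic nonabelian simple groups. In the second case the normal subgroups of $N$ are the products of some of the $S_i$, so $G$ permutes the $S_i$ by conjugation, and transitively.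
- A maximal subgroup is either normal, of prime index, or self-normalizing; in the second case it has $|G:L|$ conjugates.
- The Frattini argument: if $S\trianglelefteq Y$ and $P$ is a Sylow subgroup of $S$, then $N_Y(P)S=Y$.

## 2. $S_3$, $A_4$, a group of order 18, and $A_5$

**$S_3$ and $A_4$.** The maximal subgroups of $S_3$ are $A_3$ and three subgroups of order $2$; each contains an element lying in no other, so $\sigma(S_3)=4$. The only nontrivial proper quotient is $C_2$, so $S_3$ is $\sigma$-elementary. In $A_4$ the maximal subgroups are $V=C_2^2$ and the four subgroups of order $3$; again all are needed, $\sigma(A_4)=5$, and $A_4$ is $\sigma$-elementary since $A_4/V\cong C_3$. In both cases there is an abelian minimal normal subgroup $V$, and the cover contains all $|V|$ complements of $V$.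

**Order 18.** Let $E=C_3\times C_3$ and $G=E\langle\iota\rangle$, where the involution $\iota$ inverts $E$. Every subgroup of $E$ is normal in $G$, so $G$ has four minimal normal subgroups. All nine elements of $\iota E$ are involutions. The maximal subgroups are $E$ and, for each $U\le E$ of order $3$, three subgroups $U\langle\iota e\rangle$ of order $6$, each with three involutions. To cover nine involutions we need at least three subgroups of order $6$, and three alone cover fewer than $18$ elements since they share the identity. So $\sigma(G)\ge4$; since $G/U\cong S_3$, $\sigma(G)=4=\sigma(G/U)$, and $G$ is not $\sigma$-elementary.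

This example carries a warning. Fix $U$; the three subgroups $U\langle\iota e\rangle$ together with $E$ form a smallest cover. If $V\ne V'$ are two of the other minimal normal subgroups, all three of these subgroups avoid both $V$ and $V'$. So one maximal subgroup can serve two minimal normal subgroups at once. Excluding this in a $\sigma$-elementary group will need an argument.

**$A_5$.** The elements of order $5$ lie in no maximal subgroups except the six copies of $D_{10}$, each containing $4$ of the $24$; so all six are in every cover by maximal subgroups. They also contain all involutions. The elements of order $3$ correspond to the $10$ triples in $\{1,\dots,5\}$. The point stabilizer $A_4$ of $a$ covers the $4$ triples avoiding $a$; a subgroup $S_3$ covers one triple. Four point stabilizers cover everything, as no triple contains four points. Three further subgroups do not suffice: three point stabilizers miss the triple of their points; two miss three triples, and one more $S_3$ covers only one; one or none covers at most $4+2$ triples. So $\sigma(A_5)=6+4=10$.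

## 3. Counting over the cosets of a minimal normal subgroup

If $G$ is $\sigma$-elementary, fix from now on a cover $\mathcal C$ with $|\mathcal C|=\sigma(G)$ consisting of maximal subgroups (enlarge each member of a smallest cover to a maximal subgroup; by minimality the number does not drop). For a minimal normal subgroup $N$ put
$$\mathcal C_N=\{L\in\mathcal C:\ N\not\le L\}.$$
For $L\in\mathcal C_N$ we have $G=LN$ by maximality, and $|G:L|=|N:N\cap L|$. In $S_3$ with $N=A_3$, $\mathcal C_N$ is the set of the three subgroups of order $2$.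

**Lemma 1.** Let $G$ be $\sigma$-elementary and $N$ minimal normal.

(a) $\mathcal C\setminus\mathcal C_N$ does not cover $G$. If $g\notin\bigcup(\mathcal C\setminus\mathcal C_N)$, then $gN\subseteq\bigcup\mathcal C_N$. Hence $\mathcal C_N\ne\emptyset$ and $|\mathcal C_N|\ge\min_{L\in\mathcal C_N}|G:L|$.

(b) If $M$ is a maximal subgroup with $M\cap N=1$ and $MN=G$, then $M\in\mathcal C$.

(c) If $Z(G)\neq1$, then $G\cong C_p\times C_p$ for a prime $p$.

*Proof.* (a) The members of $\mathcal C\setminus\mathcal C_N$ contain $N$. If they covered $G$, their images would cover $G/N$, so $\sigma(G/N)\le\sigma(G)$, a contradiction. They are unions of $N$-cosets, so if they miss $g$ they miss $gN$; hence $gN\subseteq\bigcup\mathcal C_N$. For $L\in\mathcal C_N$, the set $gN\cap L$ is nonempty since $G=LN$, so it is a coset of $N\cap L$ and has $|N|/|G:L|$ elements. Adding up, $\sum_{L\in\mathcal C_N}1/|G:L|\ge1$, which gives the last claim.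

(b) $M\cong G/N$, so $\sigma(M)>\sigma(G)$. If $M\notin\mathcal C$, then $M\not\le L$ for all $L\in\mathcal C$, both being maximal. So $\{M\cap L:L\in\mathcal C\}$ is a cover of $M$ by at most $\sigma(G)$ proper subgroups, a contradiction.

(c) Let $N\le Z(G)$ have prime order $p$. For $L\in\mathcal C_N$ we have $L\cap N=1$, so $G=N\times L$ and $L$ is normal of index $p$. By (a), $|\mathcal C_N|\ge p\ge2$. Take distinct $L,L'\in\mathcal C_N$; then $G/(L\cap L')\cong C_p^2$. If $L\cap L'=1$ we are done. Otherwise $\sigma(G)<\sigma(C_p^2)=p+1$, so $|\mathcal C|\le p\le|\mathcal C_N|$ and $\mathcal C=\mathcal C_N$ consists of $p$ subgroups of index $p$. They share the identity, so they cover at most $p(|G|/p-1)+1<|G|$ elements, a contradiction. $\square$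

So a nonabelian $\sigma$-elementary group has trivial centre.

**The two inequalities to aim for.** Suppose that a nonabelian $\sigma$-elementary $G$ has two minimal normal subgroups $N\ne N'$. If we can show
$$\mathcal C_N\cap\mathcal C_{N'}=\emptyset,\qquad \sigma(G)<2|\mathcal C_N|,\qquad\sigma(G)<2|\mathcal C_{N'}|, \tag{3.1}$$
then $2\sigma(G)<2|\mathcal C_N|+2|\mathcal C_{N'}|\le2|\mathcal C|=2\sigma(G)$, which is absurd. To get the second inequality we may look for a proper quotient $X$ of $G$ with $\sigma(X)\le2|\mathcal C_N|$, because $\sigma(G)<\sigma(X)$. This is the entire plan. For abelian $N$ it can be carried out at once; for nonabelian $N$ it takes most of the lecture.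

## 4. Abelian minimal normal subgroups

Let $G$ be nonabelian $\sigma$-elementary, so $Z(G)=1$, and let $V$ be an abelian minimal normal subgroup.

**Lemma 2.** (a) Every complement of $V$ is maximal, has exactly $|V|$ conjugates, and lies in $\mathcal C$. Every $L\in\mathcal C_V$ is a complement of $V$. Hence $|\mathcal C_V|\ge|V|$.

(b) If $L\in\mathcal C_V$, then $\sigma(G/L_G)\le2|V|-1$.

*Proof.* **Step 1.** *The complements are all in the cover; this gives the lower bound.* Let $L$ be a complement of $V$ and $L<K\le G$. Then $K=L(K\cap V)$, so $K\cap V\ne1$. It is normalized by $K$ and by the abelian group $V$, hence by $KV=G$. So $K\cap V=V$ and $K=G$. Thus $L$ is maximal. If $L$ were normal, then $[V,L]\le V\cap L=1$ and $V\le Z(G)=1$, a contradiction. So $L$ is self-normalizing and has $|G:L|=|V|$ conjugates. All of them are complements, so they lie in $\mathcal C$ by Lemma 1(b). Finally, if $L\in\mathcal C_V$, then $L\cap V$ is normalized by $L$ and $V$, so it is normal in $G=LV$; as $V\not\le L$, $L\cap V=1$. Since $\mathcal C_V\neq\emptyset$ by Lemma 1(a), there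 is a complement, and $|\mathcal C_V|\ge|V|$.

**Step 2.** *We identify $G/L_G$.* As $L_G\cap V=1$, we have $[L_G,V]=1$, so $L_G\le C_L(V)$. Conversely $C_L(V)$ is normalized by $L$ and centralized by $V$, so it is normal in $G$. Thus $L_G=C_L(V)$ and $G/L_G\cong V\rtimes H$ with $H=L/C_L(V)$. Moreover $C_V(H)=C_V(L)$ is centralized by $LV=G$, so $C_V(H)\le Z(G)=1$.

**Step 3.** *We cover $V\rtimes H$ by $2|V|-1$ subgroups, coset by coset of $V$.* Let $h\in H$. If $C_V(h)=1$, then $h$ has $|V|$ conjugates under $V$, all in $hV$. So $hV$ consists of $V$-conjugates of $h$, and it is covered by the at most $|V|$ conjugates of $H$. If there is $1\ne w\in C_V(h)$, then $hV\subseteq VC_H(w)$, and $VC_H(w)$ is proper because $C_V(H)=1$. There are at most $|V|-1$ subgroups of this second kind. $\square$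

Check: for $S_3$ this gives $\sigma\le5$ (the truth is $4$), for $A_4$ it gives $\sigma\le7$ (the truth is $5$).

Now the disjointness, for which the group of order $18$ was a warning.

**Lemma 3.** If $V\ne V'$ are abelian minimal normal subgroups of $G$, then $\mathcal C_V\cap\mathcal C_{V'}=\emptyset$.

*Proof.* Suppose $L\in\mathcal C_V\cap\mathcal C_{V'}$. The aim is to find two classes of complements of $V$, which is more than Lemma 2(b) allows.

**Step 1.** *$L$ yields a third minimal normal subgroup $U\le L$.* Put $E=V\times V'$ and $U=L\cap E$. Then $U$ is normalized by $L$ and by the abelian group $E$, so $U\trianglelefteq LE=G$. By Lemma 2, $L$ complements both $V$ and $V'$, so $|E:U|=|G:L|=|V|=|V'|$ and $U\cap V=U\cap V'=1$. By orders $E=U\times V=U\times V'$. As $G$-groups, $U\cong E/V'\cong V$, so $U$ is minimal normal.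

**Step 2.** *We find a complement $K$ of all of $E$.* Choose $L'\in\mathcal C_U$ (nonempty by Lemma 1(a)). It is a complement of $U$. With $U'=L'\cap E$ we have $U\cap U'=1$. Put $K=L\cap L'$. As $G=UL'$ and $U\le L$, Dedekind gives $L=UK$. Also $K\cap E=U\cap U'=1$. So $G=VL=VUK=EK$ and $|G|=|E||K|$.

**Step 3.** *Two nonconjugate complements of $V$ and the contradiction.* One complement of $V$ is $KU=L$. Another is $KV'$: we have $V\cdot KV'=EK=G$ and $|KV'|\,|V|=|K||V'||V|=|G|$. By Dedekind $KU\cap E=U$ and $KV'\cap E=V'$. These are distinct normal subgroups of $G$, as $U\cap V'=1$. So $KU$ and $KV'$ are not conjugate. By Lemma 2(a) there are at least $2|V|$ complements of $V$, all in $\mathcal C$, so $\sigma(G)\ge2|V|$. But $1\ne U\le L_G$, so $\sigma(G)<\sigma(G/L_G)\le2|V|-1$, a contradiction. $\square$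

If both minimal normal subgroups in (3.1) are abelian, we are done: take $L\in\mathcal C_V$; by disjointness $V'\le L$, so $L_G\neq1$ and $\sigma(G)<\sigma(G/L_G)\le 2|V|-1<2|\mathcal C_V|$.

## 5. The power trick, and where it stops

Let now $N=S_1\times\dots\times S_k$ be nonabelian, $S_i\cong S$. The natural quotient to look at is $X=G/C_G(N)$, which is proper if there is another minimal normal subgroup. By Lemma 1(a) the set $A=\mathcal C_N$ covers some coset $gN$. Suppose for the moment that all members of $A$ contain $C_G(N)$ (Lemma 14 will prove it when $C_G(N)\neq1$). Then we face this problem in $X$: *a set $A$ of proper subgroups of $X$ covers one coset $zN$; cover $X$ by at most $2|A|$ proper subgroups.*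

**Lemma 4 (power trick).** Let $F\trianglelefteq T$ with $T/F=\langle uF\rangle$. If a family of subgroups of $T$ covers $uF$, it covers all $v\in T$ with $\langle vF\rangle=T/F$.

*Proof.* We have $vF=u^jF$ with $j$ coprime to $|T/F|$. By the Chinese remainder theorem choose $j'\equiv j$ modulo $|T/F|$ with $j'$ coprime to $|T|$ (ask $j'\equiv1$ modulo the primes dividing $|T|$ but not $|T/F|$). Choose $i$ with $ij'\equiv1$ modulo $|T|$. Then $v^i\in u^{ij}F=uF$, so $v^i$ lies in some member $M$ of the family, and $v=(v^i)^{j'}\in M$. $\square$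

**One simple factor.** If $k=1$, then $X\le\mathrm{Aut}(S)$. Suppose $X/N=\langle zN\rangle$. Then $A$ covers not only $zN$ but all elements that generate $X/N$. The remaining elements lie in the preimages of the subgroups of prime index of the cyclic group $X/N$, one for each prime divisor of $|X/N|$. So $\sigma(X)\le|A|+(|X/N|-1)$, and $|X/N|-1<|A|$ will follow from $|X/N|\le|\mathrm{Out}(S)|$ and a bound for $|\mathrm{Out}(S)|$. The cover of one coset is simply used again.

**The obstruction.** The same argument works whenever $zN$ generates $X/N$ and $X/N$ has few subgroups of prime index. For $k\ge2$ the quotient $X/N$ may well be noncyclic. Take $X=S\wr\mathrm{Sym}(4)$, $N=S^4$, $X/N\cong\mathrm{Sym}(4)$, and $z$ acting as a $4$-cycle. There are six $4$-cycles, in three cyclic subgroups of $\mathrm{Sym}(4)$, and the power trick reaches only $zN$ and $z^{-1}N$. Conjugating $A$ to reach the other four would cost $3|A|$ subgroups, already more than $2|A|$. For $S\wr\mathrm{Sym}(k)$ there are $(k-1)!/\varphi(k)$ cyclic subgroups generated by $k$-cycles.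

Raw numbers do not close the gap either. The coset count gives only $|A|\ge\min|G:L|$. We will see that this is at least $b^k$ with some $b\le\sqrt{|S|}$, while the general upper bound for $\sigma(X)$ that we prove (Lemma 9) is of the size of $|S|(|S|/3)^{k-1}$.

So we need a way to turn the members of $A$, which cover one coset, into subgroups that cover *all* elements acting as $k$-cycles, still using about $|A|$ of them. The tool is the next lemma: it takes a subgroup of a stabilizer $D\le X$ and spreads it over $X$.

## 6. From one subgroup of $D$ to many subgroups of $X$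

**Lemma 5.** Let $D\le X$ have index $m$ and let $H<D$ be a proper subgroup. There are at most $|D:H|^{m-1}$ proper subgroups of $X$ whose union contains every $g\in X$ that permutes $X/D$ in one $m$-cycle (by left multiplication) and satisfies $g^m\in H$. If $N\trianglelefteq X$ and $N\le H$, these subgroups contain $N$.

*Proof.* Let $\Omega=\{Hd:d\in D\}$ with right $D$-action, and
$$\mathcal F=\{f:X\to\Omega\ \mid\ f(xd)=f(x)d\ \text{ for all }x\in X,\ d\in D\}.$$
Such $f$ may be prescribed freely on representatives of $X/D$, so $|\mathcal F|=|\Omega|^m$. The group $X$ acts on $\mathcal F$ from the right by $(f\cdot g)(x)=f(gx)$.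

**Step 1.** *Point stabilizers are proper.* If all of $X$ fixed $f$, then $f$ would be constant, and $f(1)d=f(d)=f(1)$ for all $d\in D$. But $D$ is transitive on $\Omega$ and $|\Omega|>1$.

**Step 2.** *The stabilizers we take do the job.* Let $\omega=H\in\Omega$, and take the stabilizers of the $|\Omega|^{m-1}$ functions $f\in\mathcal F$ with $f(1)=\omega$. Let $g$ be as in the statement. The cosets $g^jD$, $0\le j<m$, are all the cosets, so every element of $X$ is uniquely $g^jd$ with $0\le j<m$, $d\in D$. Put $f(g^jd)=\omega d$. Then $f\in\mathcal F$ and $f(1)=\omega$. We claim $f(g\cdot g^jd)=f(g^jd)$. For $j<m-1$ both sides are $\omega d$. For $j=m-1$ the left side is $f(g^md)=\omega g^md=\omega d$, as $g^m\in H$. So $g$ fixes $f$.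

**Step 3.** *The normal subgroup.* If $N\le H$ is normal in $X$, then $N$ fixes every point $Hd$, since $Hdn=H(dnd^{-1})d=Hd$. For $n\in N$, $f(nx)=f(x\,n^x)=f(x)n^x=f(x)$. So $N$ fixes every $f$. $\square$

**Example.** Let $X=S\wr C_2=(S\times S)\langle\tau\rangle$ with $(a,b)^\tau=(b,a)$, $D=S\times S$, $m=2$, $H=W\times S$ with $W<S$. An element $g=(a,b)\tau$ has $g^2=(ab,ba)$, so $g^2\in H$ means $ab\in W$. Directly, $(x,y)^g=(y^b,x^a)$, so $g$ normalizes $W\times W^a$ when $ab\in W$. The subgroups $N_X(W\times W^t)$, $t\in S$, number at most $|S:W|=|D:H|^{m-1}$, in agreement with the lemma. For $S=A_5$ we can run $W$ through the ten subgroups of Section 2: every $ab$ lies in one of them, so $6\cdot6+4\cdot5=56$ subgroups cover $X\setminus N$, and with $N$ itself $\sigma(A_5\wr C_2)\le57$.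

## 7. Two facts about simple groups

For a nonabelian simple group $S$ let $\ell(S)$ be the smallest index of a proper subgroup. Then $S\le\mathrm{Sym}(\ell(S))$, and $\mathrm{Sym}(4)$ is soluble, so $\ell(S)\ge5$.

**Lemma 6.** $|\mathrm{Out}(S)|<\ell(S)$ and $|\mathrm{Out}(S)|^2<|S|$.

*Proof.* For alternating and sporadic groups and the Tits group, $|\mathrm{Out}(S)|\le2$, except $|\mathrm{Out}(A_6)|=4$ with $\ell(A_6)=6$; both claims hold since $\ell(S)\ge 5$ and $|S|\ge60$. Let $S$ be any other group of Lie type over $\mathbb F_q$, $q=p^f$. (For unitary groups $q$ is such that the natural module is over $\mathbb F_{q^2}$; for ${}^2B_2,{}^2G_2,{}^2F_4$ we take $q$ with $|S|_p=q^2,q^3,q^{12}$.) Write $|S|_p=q^{n_0}$ and $a=fn_0$.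

**Step 1.** *A lower bound for $\ell(S)$ from the $p$-part.* The exponent of $p$ in $n!$ is at most $(n-1)/(p-1)$ by Legendre's formula. Since $S\le\mathrm{Sym}(\ell(S))$, $a\le(\ell(S)-1)/(p-1)$, that is, $\ell(S)\ge1+(p-1)a$.

**Step 2.** *We compare with the standard orders of $\mathrm{Out}(S)$.* We check $|\mathrm{Out}(S)|\le(p-1)fn_0$:

- $L_2(q)$: $n_0=1$, $|\mathrm{Out}(S)|=(2,q-1)f$, which is $f$ for $p=2$ and $2f\le(p-1)f$ for $p$ odd.
- $L_n(q)$, $U_n(q)$, $n\ge3$: $n_0=n(n-1)/2$, $|\mathrm{Out}(S)|=2df$ with $d=(n,q-1)$, respectively $(n,q+1)$. For $n\ge5$, $2d\le2n\le n_0$. For $n=4$, $n_0=6$: if $p=2$ then $d=1$; if $p$ is odd, $2d\le8\le12\le(p-1)n_0$. For $n=3$, $n_0=3$: if $d=1$, $2\le3$; if $d=3$ and $p\ge5$, $6\le12\le (p-1)n_0$; $p=3$ forces $d=1$. The case $n=3$, $d=3$, $p=2$ is *exceptional* and treated in Step 4.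
- $PSp_{2m}(q)$, $m\ge2$, and $\Omega_{2m+1}(q)$, $m\ge3$, $q$ odd: $n_0=m^2\ge4$, $|\mathrm{Out}(S)|\le2f$.
- $P\Omega^+_{2m}(q)$, $m\ge4$: $n_0=m(m-1)\ge12$. For $q$ odd, $|\mathrm{Out}(S)|\le24f\le12(p-1)f$ if $m=4$ and $\le8f$ if $m\ge5$. For $q$ even, $|\mathrm{Out}(S)|\le6f$.
- $P\Omega^-_{2m}(q)$, $m\ge4$: $n_0\ge12$, $|\mathrm{Out}(S)|\le8f$.
- ${}^2B_2,{}^2G_2,{}^2F_4$: $|\mathrm{Out}(S)|=f$. ${}^3D_4$: $n_0=12$, $3f$. $G_2$: $n_0=6$, $\le2f$. $F_4$: $n_0=24$, $\le2f$. $E_6,{}^2E_6$: $n_0=36$, $\le6f$. $E_7$: $n_0=63$, $\le2f$. $E_8$: $n_0=120$, $f$.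

**Step 3.** *Consequences in the non-exceptional cases.* We get $|\mathrm{Out}(S)|\le(p-1)a<\ell(S)$, and $|\mathrm{Out}(S)|<1+(p-1)a\le p^a=|S|_p$ by Bernoulli's inequality.

**Step 4.** *The exceptional cases.* Here $S=L_3(2^f)$ with $f\ge2$ even, or $S=U_3(2^f)$ with $f\ge3$ odd ($U_3(2)$ is not simple). Now $|\mathrm{Out}(S)|=6f$ and $|S|_2=8^f>6f$. We need $\ell(S)>6f$. Recall that if a group $V\rtimes T$ ($V$ abelian) lies in $S$ and $T$ is transitive on the nontrivial complex characters of $V$, then $\ell(S)\ge|V|$. Indeed, the restriction to $V$ of a faithful permutation character of $S$ contains a nontrivial character of $V$, hence by $T$-invariance all of them, and it contains the trivial one.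

For $S=L_3(q)$, the matrices in $SL_3(q)$ with first column $(1,0,0)^T$ form a group $V\rtimes SL_2(q)$ with $V\cong\mathbb F_q^2$. It contains no scalar except $1$, so it embeds in $S$. The nontrivial characters of $V$ are $v\mapsto\psi(\lambda(v))$ with $\psi$ a fixed nontrivial character of $\mathbb F_q$ and $\lambda\ne0$ in the dual space, on which $SL_2(q)$ is transitive. So $\ell(S)\ge q^2=4^f>6f$, as $f\ge2$.

For $S=U_3(q)$ and $f=3$: $19$ divides $8^3+1=513$ and $|S|$, so $\ell(S)\ge19>18$. For $f\ge5$: $S$ contains $SU_2(q)\cong SL_2(q)$, embedded as $\mathrm{diag}(A,1)$. The diagonal torus of $SL_2(q)$ acts on the unitriangular group $V\cong\mathbb F_q$ by multiplication with $t^2$, $t\in\mathbb F_q^*$. As $q$ is even, every element of $\mathbb F_q^*$ is a square, so the torus is transitive on the nontrivial characters $x\mapsto\psi(ax)$. So $\ell(S)\ge q=2^f>6f$.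

**Step 5.** *The second inequality.* In all Lie type cases $|\mathrm{Out}(S)|<|S|_p$. A Sylow $p$-subgroup is proper, so $\ell(S)\le|S|/|S|_p$. Hence $|\mathrm{Out}(S)|^2<|S|_p\,\ell(S)\le|S|$. $\square$

**Lemma 7.** Let $S$ be nonabelian simple, $s=|S|$, $S\le Y\le\mathrm{Aut}(S)$ and $Y/S=\langle yS\rangle$. There are at most $\frac78s$ subgroups $H<Y$ with $HS=Y$ and $|H\cap S|\ge3$ that together cover all $v\in Y$ with $\langle vS\rangle=Y/S$.

*Proof.* By Lemma 4 we only have to cover $yS$. A subgroup $H$ meeting $yS$ automatically satisfies $HS=Y$.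

**Case 1:** *some $y'\in yS$ has $C_S(y')=1$.* Then the $S$-class of $y'$ has $s$ elements, so it is all of $yS$. Let $P$ be a Sylow $2$-subgroup of $S$, so $|P|\ge4$. By the Frattini argument $N_Y(P)S=Y$, so $N_Y(P)$ meets $yS$. Hence the conjugates of $N_Y(P)$ under $S$, at most $s/4$ of them, cover $yS$. They are proper, since $P$ is not normal in $S$, and each contains a conjugate of $P$.

**Case 2:** *every element of $yS$ centralizes a nontrivial element of $S$.* Then every element of $yS$ normalizes a subgroup $T\le S$ of prime order. Use those $N_Y(T)$ that meet $yS$. They are proper, as $T$ is not normal in $S$. We need $|N_S(T)|\ge3$. This is clear if $|T|\ge3$. If $|T|=2$, let $P\ge T$ be a Sylow $2$-subgroup of $S$; if $T\le Z(P)$, then $|C_P(T)|=|P|\ge4$, and otherwise $TZ(P)\le C_P(T)$ has order at least $4$.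

It remains to count the subgroups $T$. Let $i$ be the number of involutions of $S$. Subgroups of odd prime order have at least two nonidentity elements each and meet pairwise trivially. So there are at most $i+\frac{s-1-i}2=\frac{s-1+i}2$ subgroups $T$. We claim $i+1\le\frac34s$. Let $I=\{x\in S:x^2=1\}$ and suppose $|I|>\frac34s$. For $a\in I$, more than half of the $x\in S$ satisfy $x\in I$ and $ax\in I$; for these $ax=(ax)^{-1}=x^{-1}a^{-1}=xa$. So $|C_S(a)|>s/2$ and $a\in Z(S)=1$. Thus $I=1$, which is absurd. So there are fewer than $\frac78s$ subgroups. $\square$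

## 8. A quotient with trivial centralizer: covering $X\setminus Z$ and $Z$

**Standing notation for Sections 8 and 9.** $X$ is a group with a minimal normal subgroup $N=S_1\times\dots\times S_k$, $S_i\cong S$ nonabelian simple, and $C_X(N)=1$. Let $X$ act on $\{1,\dots,k\}$ from the right by $S_{i^g}=S_i^g$; this is transitive, and $N$ acts trivially. Put
$$s=|S|,\qquad\ell=\ell(S),\qquad b=\min(\ell,\sqrt s)\ge5.$$
(Note $\sqrt s\ge\sqrt{60}>7$.) Let $D_1=N_X(S_1)$ and $Y=D_1/C_X(S_1)$. The image of $N$ in $Y$ is the image of $S_1$, since the other $S_j$ centralize $S_1$; we identify it with $S$. So $S\le Y\le\mathrm{Aut}(S)$. Let $O=Y/S$, $o=|O|$, and let $\rho:D_1\to O$ be the natural map. For $g\in D_1$, $\rho(g)=1$ means that $g$ induces an inner automorphism on $S_1$. By Lemma 6,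
$$o\le|\mathrm{Out}(S)|<b. \tag{8.1}$$

**Definition (the set $Z$).**
$$Z=\{g\in X:\ g\text{ permutes the }S_i\text{ in a }k\text{-cycle and }\langle\rho(g^k)\rangle=O\}.$$

$Z$ is a union of $N$-cosets: $(gn)^k\in g^kN$ and $\rho(N)=1$. It is empty if $O$ is not cyclic.

**Example.** Let $X=S_5\wr C_2$, $N=A_5^2$. Then $D_1=S_5\times S_5$, $Y=S_5$, $O=C_2$. For $g=(a,b)\tau$ we have $g^2=(ab,ba)$, so $g\in Z$ exactly when $ab$ is odd.

The elements of $Z$ are the ones that are hard to cover; all others lie in few proper subgroups containing $N$. To use Lemma 5 with $D=D_1$ note that $xD_1\mapsto xS_1x^{-1}$ turns left multiplication by $g$ on $X/D_1$ into the action of $g^{-1}$ on the $S_i$. So $g$ is an $m$-cycle in the sense of Lemma 5 exactly when it permutes the $S_i$ in an $m$-cycle ($m=k$). The same holds for block systems and stabilizers of blocks.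

**Lemma 8.** $X\setminus Z$ is covered by $c$ proper subgroups of $X$ containing $N$, with $c<b^k$. If $O$ is cyclic, we can take $c\le0.28\,b^k$ when $k\ge2$, and $c\le o-1$ when $k=1$.

*Proof.* **Step 1.** *Elements that are not $k$-cycles.* Such an element stabilizes a proper nonempty subset of $\{1,\dots,k\}$. A set and its complement have the same stabilizer, so these set stabilizers give at most $2^{k-1}-1$ subgroups. They contain $N$ and are proper, as $X$ is transitive.

**Step 2.** *$k$-cycles when $O$ is noncyclic.* For every $k$-cycle $g$, $\rho(g^k)$ lies in a nontrivial cyclic subgroup $K$ of $O$, and $K\neq O$. Apply Lemma 5 with $D=D_1$ and $H=\rho^{-1}(K)$, for each such $K$. This costs at most $(o-1)(o/2)^{k-1}$ subgroups, which contain $N$. If $k=1$, in total $c\le o-1<b$. If $k\ge2$,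
$$c<2^{k-1}+b^k2^{1-k}\le b^k,$$
because $1-2^{1-k}\ge\frac12$ and $2^k\le b^k$.

**Step 3.** *$k$-cycles outside $Z$ when $O$ is cyclic.* For these, $\rho(g^k)$ lies in the subgroup of index $r$ of $O$, for some prime $r\mid o$. Lemma 5 with the preimages of these subgroups costs $\sum_{r\mid o}r^{k-1}$. If $k=1$, this is the number of primes dividing $o$, at most $o-1$. If $k\ge2$, it is $0$ for $o=1$, and otherwise at most $(\sum_{r\mid o}r)^{k-1}\le o^{k-1}<b^{k-1}$, since a sum of distinct primes is at most their product ($x+y\le xy$ for $x,y\ge2$). So for $k\ge2$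
$$c\le2^{k-1}+b^{k-1}\le\bigl(1+(2/5)^{k-1}\bigr)b^{k-1}\le1.4\,b^{k-1}\le0.28\,b^k.\qquad\square$$

From now on $c$ denotes a number as in Lemma 8.

**Lemma 9.** If $O$ is cyclic, $Z$ is covered by at most $\frac78s(s/3)^{k-1}$ proper subgroups, and $\sigma(X)\le s(s/3)^{k-1}+c$. Always $\sigma(X)\le|N|=s^k$.

*Proof.* **Step 1.** *Spread the subgroups of Lemma 7 over $X$.* Let $O$ be cyclic. Apply Lemma 5 with $D=D_1$ and the preimages $\widetilde H$ in $D_1$ of the subgroups $H<Y$ of Lemma 7. Here $|D_1:\widetilde H|=|Y:H|=|S:S\cap H|\le s/3$. If $g\in Z$, the image $v$ of $g^k$ in $Y$ satisfies $\langle vS\rangle=Y/S$, so $v$ lies in one of the $H$ and $g^k\in\widetilde H$. This gives the first claim, and with Lemma 8 the second.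

**Step 2.** *The bound $s^k$.* If $O$ is noncyclic, $Z=\emptyset$ and $\sigma(X)\le c<b^k\le s^{k/2}$. If $O$ is cyclic and $k\ge2$, $\sigma(X)\le\frac13s^k+0.28\,s^{k/2}<s^k$. If $O$ is cyclic and $k=1$, $\sigma(X)\le\frac78s+o-1\le\frac78s+\sqrt s-1\le s$; the last inequality says $s-8\sqrt s+8\ge0$, which holds as $\sqrt s\ge\sqrt{60}>4+2\sqrt2$. $\square$

## 9. Blocks $B$ and the quotients $Q_B$

We keep the notation of Section 8. A *block* is a set $B\subseteq\{1,\dots,k\}$ such that each translate $B^g$ equals $B$ or is disjoint from $B$; trivial blocks are allowed. Let $B\ni1$ be a block and $|B|=d$. Put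
$$S^B=\prod_{i\in B}S_i,\quad D_B=N_X(S^B),\quad X_B=D_B/C_X(S^B),\quad Q_B=X_B/S^B\cong D_B/NC_X(S^B).$$
$D_B$ is the stabilizer of $B$ and is transitive on $B$. The image of $N$ in $X_B$ is identified with $S^B$. Let $Q=X/N$ and $R_B=D_B/N\le Q$.

**Definition (inner at $i$).** If $q\in Q$ fixes the index $i$, then $q$ is *inner at $i$* if its representatives in $X$ induce inner automorphisms on $S_i$.

This does not depend on the representative, since $N$ induces inner automorphisms on $S_i$. We have $Q_B=R_B/K_B$ with $K_B=NC_X(S^B)/N$, and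
$$K_B=\{q\in Q:\ q\text{ fixes every }i\in B\text{ and is inner at every }i\in B\}. \tag{9.1}$$
Indeed, if $g$ normalizes each $S_i$, $i\in B$, and acts on it as $t_i\in S_i$, then $g(\prod_{i\in B}t_i)^{-1}$ centralizes $S^B$; the other inclusion is clear. Note $Q_{\{1\}}=O$. The group $Q_B$ acts on $B$. Since elements of $K_B$ fix $1$ and are inner at $1$, $\rho$ induces a homomorphism from the stabilizer of $1$ in $Q_B$ to $O$, whose kernel consists of the classes of elements inner at $1$.

**Example.** For $X=A_5\wr C_2$ we have $O=1$ and $Q_{\{1,2\}}=Q=C_2$, cyclic. For $X=S_5\wr C_2$ we have $O=C_2$, $K_{\{1,2\}}=1$, and $Q_{\{1,2\}}=Q=C_2\wr C_2$ is dihedral of order $8$. The image of $Z$ consists of the two elements $(\varepsilon_1,\varepsilon_2)\tau$ with $\varepsilon_1\varepsilon_2=-1$, of order $4=2\cdot o$.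

For the rest of this section **$O$ is cyclic**.

**Lemma 10.** (a) If $g\in Z$, the image $u$ of $g^{k/d}$ in $Q_B$ has order divisible by $do$.

(b) If $Q_B$ is abelian and $v\in R_B$ fixes $1$ and is inner at $1$, then $v\in K_B$.

(c) If $Q_B$ is abelian and $Z\ne\emptyset$, then $Q_B$ is cyclic of order $do$, generated by the image of $g^{k/d}$ for every $g\in Z$.

*Proof.* (a) The $k$-cycle $g$ permutes the $k/d$ translates of $B$ cyclically. So $g^{k/d}\in D_B$ acts on $B$ as a $d$-cycle, and $|u|=d\,|u^d|$. The element $u^d$ is the image of $g^k$; it fixes $1$ and is mapped by $\rho$ to a generator of $O$. So $o$ divides $|u^d|$.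

(b) Let $i\in B$ and $w\in R_B$ with $1^w=i$. Then $v^w$ fixes $i$ and is inner at $i$. As $Q_B=R_B/K_B$ is abelian, $v\in v^wK_B$, and elements of $K_B$ fix $i$ and are inner at $i$. So $v$ fixes $i$ and is inner at $i$. This holds for all $i\in B$, so $v\in K_B$ by (9.1).

(c) By (b) the stabilizer of $1$ in $Q_B$, which has index $d$, embeds into $O$ via $\rho$. So $|Q_B|\le do$, and (a) gives the rest. $\square$

**Lemma 11.** Let $Z\ne\emptyset$. If $B,B'\ni1$ are blocks with $Q_B,Q_{B'}$ cyclic, and $J$ is the smallest block containing $B\cup B'$, then $Q_J$ is cyclic. Hence there is a largest block $B_0\ni1$ with $Q_{B_0}$ cyclic; it contains every block $B\ni1$ with $Q_B$ cyclic.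

*Proof.* **Step 1.** *The kernels agree: $K_B=K_{B'}$.* An element of $K_B$ fixes $1$, hence stabilizes $B'$, so it lies in $R_{B'}$; and it is inner at $1$. By Lemma 10(b) for $B'$ it lies in $K_{B'}$. By symmetry $K_B=K_{B'}=:K$.

**Step 2.** *$K$ is also $K_J$.* $K$ is normal in $R_B$ and in $R_{B'}$, hence in $\langle R_B,R_{B'}\rangle$. Blocks containing $1$ correspond bijectively and monotonically to the subgroups of $Q$ containing the stabilizer of $1$, via $B\mapsto R_B$. So $\langle R_B,R_{B'}\rangle=R_J$, which is transitive on $J$. For $v\in K$, $i\in J$ and $w\in R_J$ with $1^w=i$, the element $v^{w^{-1}}\in K$ fixes $1$ and is inner at $1$, so $v$ fixes $i$ and is inner at $i$. Hence $K\le K_J\le K_B=K$.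

**Step 3.** *$Q_J$ is generated by powers of one element.* Fix $z\in Z$ and let $d'=|B'|$. By Lemma 10(c), modulo $K$ the groups $R_B$ and $R_{B'}$ are generated by $z^{k/d}$ and $z^{k/d'}$. So $Q_J=R_J/K$ is generated by the images of two powers of $z$; it is an image of a subgroup of the cyclic group $\langle zN\rangle$. So it is cyclic. Since $Q_{\{1\}}=O$ is cyclic, the last claim follows by joining all blocks with cyclic quotient. $\square$

In the example, $B_0=\{1,2\}$ for $A_5\wr C_2$ and $B_0=\{1\}$ for $S_5\wr C_2$.

A block with noncyclic $Q_B$ gives a cheap cover of $Z$, because the images of elements of $Z$ generate cyclic, hence proper, subgroups of $Q_B$ of known order.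

**Lemma 12.** If $B\ni1$ is a block of size $d$ with $Q_B$ noncyclic, then
$$\sigma(X)\le h_d^{k/d}+c,\qquad h_d=(d-1)!\,o^{d-1}.$$

*Proof.* **Step 1.** *Embed $Q_B$ in a wreath product.* Choose $w_i\in D_B$ ($i\in B$) with $1^{w_i}=i$ and $w_1=1$. For $x\in D_B$ the element $w_ixw_{i^x}^{-1}$ fixes $1$; put $a_i(x)=\rho(w_ixw_{i^x}^{-1})$. Then $a_i(xx')=a_i(x)\,a_{i^x}(x')$, so $x\mapsto((a_i(x))_i,\ x|_B)$ is a homomorphism to $O\wr\mathrm{Sym}(B)$. Its kernel consists of the $x$ that fix every $i\in B$ with $w_ixw_i^{-1}$ inner at $1$, that is, with $x$ inner at $i$. By (9.1) this is the preimage of $K_B$, so $Q_B$ embeds in $O\wr\mathrm{Sym}(B)$.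

**Step 2.** *Where the elements of $Z$ go.* Let $g\in Z$ and let $u$ be the image of $g^{k/d}$. It acts as a $d$-cycle on $B$, and, $O$ being abelian, $\prod_ia_i(u)=a_1(u^d)=a_1(g^k)=\rho(g^k)$ generates $O$. Call $u\in Q_B$ *admissible* if it acts as a $d$-cycle and $\prod_ia_i(u)$ generates $O$.

**Step 3.** *Count the subgroups generated by admissible elements.* There are at most $(d-1)!\,o^{d-1}\varphi(o)$ admissible elements: choose the $d$-cycle, choose $d-1$ components freely and the last to make the product a generator. If $u$ is admissible, all components of $u^d$ equal $\prod_ia_i(u)$, so $|u^d|=o$ and $|u|=do$. All $\varphi(do)\ge\varphi(o)$ generators $u^j$ of $\langle u\rangle$ are admissible: $u^j$ is a $d$-cycle, and $\prod_ia_i(u^j)=(\prod_ia_i(u))^j$. So at most $h_d$ subgroups $\langle u\rangle$ arise. They are proper, as $Q_B$ is noncyclic, and have index at most $d!\,o^d/(do)=h_d$.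

**Step 4.** *Spread them over $X$.* Each $g\in Z$ permutes the $k/d$ translates of $B$ in a $k/d$-cycle, and $g^{k/d}$ lies in the preimage in $D_B$ of some $\langle u\rangle$. Lemma 5 with $D=D_B$ (index $k/d$) and these preimages covers $Z$ by at most $h_d\cdot h_d^{k/d-1}=h_d^{k/d}$ proper subgroups. Lemma 8 covers the rest. $\square$

## 10. How the members of $\mathcal C_N$ meet $N$

**Definition (full diagonal subgroup).** For $\Delta\subseteq\{1,\dots,k\}$, a *full diagonal subgroup* of $S^\Delta=\prod_{i\in\Delta}S_i$ is a subgroup that projects isomorphically onto every $S_i$, $i\in\Delta$.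

For instance $\{(t,t^\alpha):t\in S\}$ with $\alpha\in\mathrm{Aut}(S)$ is full diagonal in $S\times S$; and $S_1$ itself is full diagonal in $S^{\{1\}}$.

**Lemma 13.** Let $R\le S_1\times\dots\times S_k$ project onto every $S_i$. Then $R$ is the direct product, over the parts $\Delta$ of a partition of $\{1,\dots,k\}$, of full diagonal subgroups of the $S^\Delta$. The partition is unique.

*Proof.* Uniqueness: $i,j$ are in the same part if and only if the projections of $R$ to $S_i$ and $S_j$ have the same kernel. For existence let $\Delta$ be minimal with $R_\Delta:=R\cap S^\Delta\ne1$. For $i\in\Delta$ the projection of $R_\Delta$ to $S_i$ is normal in $S_i$, since $R_\Delta\trianglelefteq R$ and $R$ projects onto $S_i$. It is nontrivial by minimality of $\Delta$, so it is $S_i$. Its kernel is $R\cap S^{\Delta\setminus\{i\}}=1$. So $R_\Delta$ is a full diagonal subgroup. It is self-normalizing in $S^\Delta$: if $t\in S^\Delta$ normalizes it, multiply $t$ by an element of $R_\Delta$ so that one component is $1$; then $t$ fixes that component of every element of $R_\Delta$,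 hence fixes every element of $R_\Delta$, so each component of $t$ centralizes $S_i$ and $t=1$. The projection of $R$ to $S^\Delta$ contains and normalizes $R_\Delta$, so it equals $R_\Delta\le R$. Therefore $R=R_\Delta\times(R\cap S^{\Delta^c})$, where $R\cap S^{\Delta^c}$ is the projection of $R$ to $S^{\Delta^c}$. Induct. $\square$

Now let $G$ be nonabelian $\sigma$-elementary and $N=S_1\times\dots\times S_k$ a nonabelian minimal normal subgroup. Put
$$A=\mathcal C_N,\qquad C=C_G(N),\qquad X=G/C.$$
As $N\cap C=Z(N)=1$, we identify $N$ with its image $NC/C$ in $X$. It is minimal normal in $X$: a normal subgroup $M/C$ of $X$ with $C\le M\le NC$ has $M=C(M\cap N)$, and $M\cap N\trianglelefteq G$. Also $C_X(N)=1$: if $[g,N]\le C$, then $[g,N]\le N\cap C=1$. So Sections 8 and 9 apply to $X$.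

**Lemma 14.** (a) Each $L\in A$ has $|G:L|\ge b^k$; hence $|A|\ge b^k$. If the projections $L\cap N\to S_i$ are onto, then $L\cap N$ is the product of full diagonal subgroups of the $S^\Delta$, with $\Delta$ running over the parts of a $G$-invariant partition of $\{1,\dots,k\}$ into parts of equal size $d\ge2$; so $|L\cap N|=s^{k/d}$.

(b) There is $g\in G$ with image in $Z$ and $gN\subseteq\bigcup A$. In particular $O$ is cyclic and $Z\neq\emptyset$.

(c) If $C\neq1$, every $L\in A$ satisfies $L\cap N\ne1$ and $C\le L$.

*Proof.* (a) As $G=LN$ and $N$ acts trivially on indices, $L$ is transitive on $\{S_i\}$, so the projections of $L\cap N$ to the $S_i$ are conjugate under $L$. If they are proper, $|N:L\cap N|\ge\ell^k\ge b^k$. If they are onto, apply Lemma 13. The partition is unique, hence $L$-invariant, hence $G$-invariant. By transitivity its parts have equal size $d$, and $d\ge2$ since $N\not\le L$. So $|N:L\cap N|=s^{k-k/d}\ge s^{k/2}\ge b^k$. Now use Lemma 1(a).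

(b) The purpose is to show that the uncovered coset can be chosen in $Z$. Suppose every $g\notin\bigcup(\mathcal C\setminus A)$ has image outside $Z$. Then $\mathcal C\setminus A$ together with the preimages of the $c$ subgroups of Lemma 8 covers $G$ by proper subgroups containing $N$. So $\sigma(G/N)\le|\mathcal C|-|A|+c<\sigma(G)$, as $c<b^k\le|A|$; a contradiction. So some $g\notin\bigcup(\mathcal C\setminus A)$ has image in $Z$, and $gN\subseteq\bigcup A$ by Lemma 1(a).

(c) Suppose $L\cap N=1$. Then all conjugates of $L$ are maximal complements of $N$, so they lie in $\mathcal C$ by Lemma 1(b). $L$ is not normal: a normal maximal subgroup has prime index, but $|G:L|=|N|$. So there are $|N|$ conjugates, and $\sigma(G)\ge|N|\ge\sigma(X)$ by Lemma 9. But $C\ne1$ gives $\sigma(G)<\sigma(X)$, a contradiction. So $L\cap N\neq1$. If $C\not\le L$, then $G=LC$; as $L\cap N$ is normalized by $L$ and centralized by $C$, it is normal in $G$, and $1<L\cap N<N$, a contradiction. $\square$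

## 11. The inequality $\sigma(G/C_G(N))\le2|\mathcal C_N|$

**Proposition 15.** If $C\neq1$, then $\sigma(X)\le2|\mathcal C_N|$.

Before the proof, here is the mechanism in $X=S\wr C_2$, with $\tau$ as in Section 6. (There the power trick alone would do, but the picture is the right one.) Cut $\tau N$ into slices: the slice of $a\in S$ is $\{(a,y)\tau:y\in S\}$. In one slice $g^2=(ay,ya)$, and $ay$ runs through all of $S$. So if the subgroups $N_X(W\times W^t)$ that meet a single slice cover it, the corresponding $W$ cover $S$, and Lemma 5 turns each $W$ into $|S:W|$ subgroups that together cover everything outside $N$. This looks expensive: one subgroup has become $m=|S:W|$ subgroups. But with $W$ self-normalizing, $N_X(W\times W^t)$ meets only those slices with $W^a=W^t$, that is, $a\in Wt$: a fraction $1/m$ of all slices. On average over the slices, the price $m$ is cancelled by the fraction $1/m$. So some slice has a total price of at most $|A|$.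

*Proof of Proposition 15.* **Step 1.** *We move the problem to $X$.* By Lemma 14(c) all $L\in A$ contain $C$, and $(L/C)\cap(NC/C)=(L\cap N)C/C$ by Dedekind. So we regard $A$ as a set of maximal subgroups of $X$ supplementing $N$, with unchanged, nontrivial intersections with $N$. By Lemma 14(b), $O$ is cyclic and there is $z\in Z$ with $zN\subseteq\bigcup A$. Let $B_0$ be the block of Lemma 11,
$$d_0=|B_0|,\qquad e=k/d_0,\qquad B_1=B_0,\quad B_{j+1}=B_j^{\,z}\ \ (j\bmod e).$$
As $z$ is a $k$-cycle, $B_1,\dots,B_e$ are all translates of $B_0$. Each $L\in A$ is transitive on $\{1,\dots,k\}$, since $X=LN$, hence on the $B_j$. Call $L\in A$ *good* if the projections of $L\cap N$ to the $S^{B_j}$ (all conjugate under $L$) are proper, and *bad* otherwise. Let $A_g,A_b$ be the sets of good and bad members.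

For example, if $L\cap N=\{(t,t^\alpha)\}$, then $L$ is bad in $X=S_5\wr C_2$, where $B_0=\{1\}$, but good in $A_5\wr C_2$, where $B_0=\{1,2\}$.

**Step 2.** *Bad $L$: they come with a noncyclic $Q_{B'}$.* If $L$ is bad, the projections of $L\cap N$ to all $S_i$ are onto, so Lemma 14(a) gives an invariant partition with parts of some size $d_L\ge2$. Surjectivity onto $S^{B_j}$ means that each part meets each $B_j$ in at most one element, since coordinates in the same part determine each other. So the part $B'\ni1$ is a block with $B'\not\subseteq B_0$, and $Q_{B'}$ is noncyclic by Lemma 11. Also $e\ge d_L$, that is, $d_0\le k/d_L$. Finally $L\cap zN$ is a coset of $L\cap N$, so $|L\cap zN|=s^{k/d_L}$.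

**Step 3.** *Good $L$: they are normalizers of product subgroups.* Let $L$ be good, $R=L\cap N\ne1$, $W_j$ the projection of $R$ to $S^{B_j}$, and $\hat R=\prod_jW_j$. The $W_j$ are conjugate under $L$, so all are nontrivial, and all are proper. So $1<\hat R<N$. $L$ normalizes $\hat R$, since it permutes the $W_j$; and $\hat R$ is not normal in $X$. By maximality $L=N_X(\hat R)$. Hence $\hat R\le L\cap N=R\le\hat R$, so $\hat R=R$. Moreover $\prod_jN_{S^{B_j}}(W_j)=N_N(\hat R)=L\cap N=\hat R$, so
$$N_{S^{B_j}}(W_j)=W_j\quad\text{for all }j.$$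
Put $m_L=|S^{B_j}:W_j|$, independent of $j$.

**Step 4.** *We cut $zN$ into slices.* Put $F=S^{B_1}$ and $E=\prod_{j\ge2}S^{B_j}$, so $|E|=s^{k-d_0}$, and fix $g_0\in zN$. All elements of $zN$ map $B_j$ to $B_{j+1}$. We claim that
$$E\times g_0F\to zN,\qquad(\kappa,h)\mapsto h^\kappa\qquad\text{is bijective}, \tag{11.1}$$
so $zN$ is the disjoint union of the slices $(g_0F)^\kappa$, $\kappa\in E$. The image is in $zN$ because $\kappa\in N$, and both sides have $|N|$ elements. For injectivity, if $h^\kappa=h'^{\kappa'}$, replace $\kappa$ by $\kappa\kappa'^{-1}$; so it suffices to consider $h^\kappa=h'$ with $h,h'\in g_0F$ and $\kappa=(\kappa_2,\dots,\kappa_e)\in E$. Put $\kappa_1=1$. Then $(\kappa^{-1})^h\kappa=h^{-1}h'\in F$. For $1\le j<e$ the component of the left side at $B_{j+1}$ is $(\kappa_j^{-1})^h\kappa_{j+1}$, and it must be $1$; so $\kappa_{j+1}=\kappa_j^{\,h}$. Starting from $\kappa_1=1$ we get $\kappa=1$ and $h=h'$.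

**Step 5.** *A good $L$ meets few slices.* We claim that for $L\in A_g$
$$\#\{\kappa\in E:\ L\cap(g_0F)^\kappa\ne\emptyset\}\le|E|/m_L^{e-1}. \tag{11.2}$$
The condition says that some $h=g_0f$, $f\in F$, has $h^\kappa\in L=N_X(\prod_jW_j)$. Equivalently, $h$ normalizes $\prod_jW_j'$ with $W_1'=W_1$ and $W_j'=W_j^{\kappa_j^{-1}}$ for $j\ge2$; that is, $W_j'^{\,h}=W_{j+1}'$ for all $j$ mod $e$. For $1\le j<e$, $f\in S^{B_1}$ centralizes $S^{B_{j+1}}$, so $W_{j+1}'=W_j'^{\,g_0}$. Hence
$$W_j^{\kappa_j^{-1}}=W_1^{g_0^{\,j-1}}\qquad(2\le j\le e).$$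
For each $j$ the solutions $\kappa_j$ are none, or as many as $|N_{S^{B_j}}(W_j)|=|W_j|=|S^{B_j}|/m_L$. Multiplying over $j=2,\dots,e$ gives (11.2).

**Step 6.** *We choose a cheap slice by averaging.* Let $E_b$ be the set of $\kappa\in E$ such that some bad $L\in A$ meets $(g_0F)^\kappa$, and assume $E_b\ne E$. For $\kappa\in E\setminus E_b$ let $A_\kappa=\{L\in A_g:L\cap(g_0F)^\kappa\neq\emptyset\}$. As $zN\subseteq\bigcup A$, we have $(g_0F)^\kappa\subseteq\bigcup A_\kappa$. By (11.2),
$$\sum_{\kappa\in E\setminus E_b}\ \sum_{L\in A_\kappa}m_L^{e-1}\le\sum_{L\in A_g}m_L^{e-1}\cdot\frac{|E|}{m_L^{e-1}}=|A_g||E|.$$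
So for some $\kappa\in E\setminus E_b$
$$\sum_{L\in A_\kappa}m_L^{e-1}\le\frac{|A|\,|E|}{|E\setminus E_b|}. \tag{11.3}$$

**Step 7.** *From this one slice to all of $Z$.* We claim that $Z$ is covered by $\sum_{L\in A_\kappa}m_L^{e-1}$ proper subgroups of $X$. As $\kappa$ centralizes $F$, $(g_0F)^\kappa=g_0^\kappa F$ with $g_0^\kappa\in zN$. In this step we write $g_0$ for $g_0^\kappa$; so $g_0F\subseteq\bigcup A_\kappa$ and each $L\in A_\kappa$ meets $g_0F$.

Let $D=D_{B_1}$, and for $L\in A_\kappa$ with $W_1=W_1(L)$ let $H_L=N_D(W_1)$. It contains $C_X(F)$. It is proper in $D$: if $W_1$ were normal in $D\ge N$, it would be normal in $F$, so a product of some of the $S_i$, $i\in B_1$; as $D$ is transitive on $B_1$, $W_1$ would be $1$ or $F$, a contradiction. Let $M_L$ be the image of $H_L$ in $X_{B_1}=D/C_X(F)$.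

*The $M_L$ cover a coset of $F$.* Let $h=g_0f\in L$ with $f\in F$. Then $h$ normalizes $\prod_jW_j$, so $h^e\in D$ normalizes $W_1$, and $h^e\in H_L$. Moreover
$$h^e=g_0^e\,f^{g_0^{e-1}}\cdots f^{g_0}f,$$
and $f^{g_0^i}\in S^{B_{1+i}}$ centralizes $F$ for $0<i<e$. So $h^e$ and $g_0^ef$ have the same image in $X_{B_1}$. Let $\hat u$ be the image of $g_0^e$. Since every $g_0f$ lies in some $L\in A_\kappa$, the $M_L$ cover the whole coset $\hat uF\subseteq X_{B_1}$, and each $M_L$ meets it.

*The power trick applies.* $Q_{B_0}=X_{B_1}/F$ is cyclic and $g_0\in Z$, so $\hat u$ generates it modulo $F$ by Lemma 10(c) (note $k/d_0=e$). By Lemma 4 the $M_L$ cover all elements of $X_{B_1}$ that map to generators of $Q_{B_0}$.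

*Spread over $X$.* As $M_L$ meets $\hat uF$, $M_LF=X_{B_1}$. As $H_L\ge C_X(F)$, we have $M_L\cap F=N_F(W_1)=W_1$, so
$$|D:H_L|=|X_{B_1}:M_L|=|F:M_L\cap F|=|F:W_1|=m_L.$$
If $g\in Z$, then $g$ permutes the $e$ blocks in an $e$-cycle, and by Lemma 10(c) $g^e$ maps to a generator of $Q_{B_0}$; so $g^e\in H_L$ for some $L\in A_\kappa$. Lemma 5 with $m=e$ and the pairs $H_L<D$ proves the claim.

Together with Lemma 8 and (11.3):
$$\sigma(X)\le c+\frac{|A|\,|E|}{|E\setminus E_b|}\qquad\text{whenever }E_b\ne E. \tag{11.4}$$

**Step 8.** *No bad members.* If $A_b=\emptyset$ (for instance if $k=1$), then $E_b=\emptyset$ and (11.4) gives $\sigma(X)\le c+|A|<2|A|$, as $c<b^k\le|A|$.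

From now on let $A_b\neq\emptyset$. Then $k\ge2$ and $c\le0.28\,b^k\le0.28|A|$. Let $d\ge2$ be the minimal $d_L$, $L\in A_b$; then $d\mid k$, and by Step 2 and Lemma 12
$$\sigma(X)\le h_d^{k/d}+c. \tag{11.5}$$

**Step 9.** *Small parts, $d\le4$: (11.5) suffices.* We claim $h_d\le b^d$. By (8.1), $h_2=o<b^2$ and $h_3=2o^2<b^3$. For $h_4=6o^3$: if $b\ge6$, then $6o^3<6b^3\le b^4$. If $b<6$, then, as $\sqrt s>7$, $b=\ell=5$, so $o\le4$ and $6o^3\le384\le625=b^4$. Hence $\sigma(X)\le b^k+0.28\,b^k\le1.28|A|<2|A|$.

**Step 10.** *Large parts, $d\ge5$: either $|A|$ is large, or the bad members touch few slices.* Suppose $\sigma(X)>2|A|$; we derive a contradiction. Put $\Sigma=s^{k(1-2/d)}$. As $k\ge d\ge5$, we have $k(\frac12-\frac2d)\ge5\cdot\frac1{10}=\frac12$, so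
$$c\le0.28\,s^{k/2}=0.28\,s^{-k(1/2-2/d)}\,\Sigma\le0.28\,s^{-1/2}\,\Sigma\le0.04\,\Sigma.$$
We first show $\sigma(X)\le0.54\,\Sigma$.

*If $d\ge2\log_2s$:* then $s^{2/d}\le2$, and $k\ge d\ge12$ since $2\log_260>11$. So $s^k=s^{2k/d}\Sigma\le2^k\Sigma$, and Lemma 9 gives
$$\sigma(X)\le3(s/3)^k+c\le3(2/3)^{12}\,\Sigma+0.04\,\Sigma<0.1\,\Sigma.$$

*If $5\le d<2\log_2s$:* we claim
$$(d-1)!\le\tfrac12s^{(d-3)/2}. \tag{11.6}$$
For $d=5$ this says $24\le s/2$. Passing from $d$ to $d+1$ multiplies the quotient (right side)/(left side) by $\sqrt s/d$. If $s\ge256$, then $2\log_2s\le\sqrt s$ (equality at $256$, and $\sqrt s/\log s$ increases for $s>e^2$), so these factors are at least $1$ in our range. Otherwise $s\in\{60,168\}$. The factors decrease with $d$, so the quotient is smallest at the smallest or the largest $d$, and only the largest remains to be checked. For $s=60$ it is $d=11$: $10!=3628800\le6480000=\frac12\,60^4$. For $s=168$ it is $d=14$: $13!<6.3\cdot10^9<\frac12\,168^5<\frac12\,168^{11/2}$. This proves (11.6). As $o<\sqrt s$,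
$$h_d\le(d-1)!\,s^{(d-1)/2}\le\tfrac12s^{d-2},\qquad h_d^{k/d}\le\tfrac12\,s^{k(d-2)/d}=\tfrac12\Sigma,$$
and (11.5) gives $\sigma(X)\le\frac12\Sigma+0.04\,\Sigma$.

In both cases $|A|<\frac12\sigma(X)<\frac13\Sigma$. By (11.1) every element of $zN$ lies in exactly one slice $(g_0F)^\kappa$ ($g_0$ being the element fixed in Step 4), and by Step 2 a bad $L$ contains $s^{k/d_L}\le s^{k/d}$ elements of $zN$. So $|E_b|\le|A|\,s^{k/d}$. A bad $L$ with $d_L=d$ shows $d_0\le k/d$. Hence
$$\frac{|E_b|}{|E|}\le|A|\,s^{k/d+d_0-k}\le|A|\,s^{2k/d-k}=|A|\,\Sigma^{-1}<\tfrac13.$$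
So $E_b\neq E$ and $|E|/|E\setminus E_b|<\frac32$, and (11.4) gives $\sigma(X)\le0.28|A|+1.5|A|<2|A|$, the desired contradiction. $\square$

## 12. Proof of Theorem A

Let $G$ be nonabelian $\sigma$-elementary and suppose that $N\ne N'$ are minimal normal subgroups; so $[N,N']=1$. We establish (3.1).

**Step 1.** *$\mathcal C_N\cap\mathcal C_{N'}=\emptyset$.* If $N$ is nonabelian, then $C_G(N)\ge N'\ne1$, and by Lemma 14(c) each $L\in\mathcal C_N$ contains $C_G(N)\ge N'$, so $L\notin\mathcal C_{N'}$. The same argument works if $N'$ is nonabelian. If both are abelian, this is Lemma 3.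

**Step 2.** *$\sigma(G)<2|\mathcal C_N|$, and likewise for $N'$.* If $N$ is nonabelian, then $C_G(N)\neq1$, so $\sigma(G)<\sigma(G/C_G(N))\le2|\mathcal C_N|$ by Proposition 15. If $N=V$ is abelian, take $L\in\mathcal C_V$. By Step 1, $N'\le L$, so $1\ne N'\le L_G$, and Lemma 2 gives $\sigma(G)<\sigma(G/L_G)\le2|V|-1<2|\mathcal C_V|$. The roles of $N$ and $N'$ are symmetric.

**Step 3.** *Contradiction, and primitivity.* Adding up, $2\sigma(G)<2|\mathcal C_N|+2|\mathcal C_{N'}|\le2|\mathcal C|=2\sigma(G)$, a contradiction. So $G$ has a unique minimal normal subgroup $N$: it is monolithic. By Lemma 1(a) there is $L\in\mathcal C_N$. It is maximal and does not contain $N$. A nontrivial core of $L$ would contain the unique minimal normal subgroup $N$; so the core is trivial, and $G$ is primitive. $\blacksquare$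

## 13. Proof of Theorem B

**Part 1.** This is Lemma 1(c), whose proof does not use that $G$ is nonabelian.

**Part 2.** *We descend to a smallest quotient with the same covering number.* Let $G$ be noncyclic, so $\sigma(G)<\infty$. By (1.1), $\sigma(G)\le\sigma(X)$ for every quotient $X$. Choose a quotient $X$ of $G$ of least order with $\sigma(X)=\sigma(G)$. Every proper quotient of $X$ has covering number at least $\sigma(X)$ by (1.1), and different from $\sigma(X)$ by minimality. So $X$ is $\sigma$-elementary. If it is abelian, it is $C_p^2$ by Part 1; otherwise it is monolithic and primitive by Theorem A. So the minimum is attained at $X$.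

**Part 3.** *The inequality "$\le$".* $G_1$ and $G_2$ are quotients of $G_1\times G_2$, and so is $C_p^2$ for every prime $p$ dividing both $|G_1/G_1'|$ and $|G_2/G_2'|$. Use (1.1).

*The inequality "$\ge$".* If $G_1\times G_2$ is cyclic, then both factors are cyclic and of coprime orders, so there is no common prime and both sides are $\infty$. Otherwise let $X$ be as in Part 2 for $G_1\times G_2$, and let $X_1,X_2$ be the images of $G_1,G_2$ in $X$. These are commuting normal subgroups with $X=X_1X_2$.

Let $X$ be nonabelian. If both $X_i\ne1$, both contain the unique minimal normal subgroup of $X$. It then lies in $X_1\cap X_2$, which commutes with $X_1$ and $X_2$, so in $Z(X)$; but $Z(X)=1$ by Part 1, a contradiction. So $X=X_i$ for some $i$, $X$ is a quotient of $G_i$, and $\sigma(X)\ge\sigma(G_i)$.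

Let $X=C_r^2$ for a prime $r$. Either some $X_i=X$, and then $\sigma(G_i)\le\sigma(X)$. Or $|X_1|=|X_2|=r$; then $r$ divides both $|G_i/G_i'|$, and $\sigma(X)=r+1\ge p+1$.

For example, $\sigma(S_3\times S_3)=\min\{4,4,3\}=3$, while $\sigma(S_3\times A_4)=\min\{4,5\}=4$, as the abelianizations $C_2$ and $C_3$ have no common prime.

**Part 4.** *We read off Lemma 14(b) in $G$.* The group $G$ is nonabelian, and Lemma 14(a),(b) does not assume $C=C_G(N)\ne1$. So $O$ is cyclic and some $g\in G$ has image in $Z$. It remains to see that $O\cong N_G(S_1)/S_1C_G(S_1)$. If $g\in G$ normalizes $S_1C/C$, then $S_1^g\le S_1C\cap N=S_1(C\cap N)=S_1$; so $D_1=N_G(S_1)/C$. If $gC$ centralizes $S_1C/C$, then $g$ normalizes $S_1$ and $[g,S_1]\le S_1\cap C=1$; so $C_X(S_1)=C_G(S_1)/C$ (note $C\le C_G(S_1)$). Hence $Y=D_1/C_X(S_1)\cong N_G(S_1)/C_G(S_1)$ and $O=Y/S\cong N_G(S_1)/S_1C_G(S_1)$. By the definition of $Z$, $g$ permutes the $S_i$ in a $k$-cycle and $g^k$ generates this cyclic group. $\blacksquare$
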